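\title{Gradings of quantum tori by finite groups and a conjecture of Artamonov}

\begin{abstract}
A conjecture of Artamonov asserts that every finite-dimensional Hopf algebra over an algebraically closed field $k$ acts inner faithfully on some quantum torus. We show that this fails over every such field: the Hopf algebra $k^{S_4}$ of functions on $S_4$ has no such action. More precisely, we determine all finite groups $G$ for which $k^G$ acts inner faithfully on a quantum torus. In characteristic $0$ these are the nilpotent groups of class at most $2$, and $k^{S_3}$ is the only Hopf algebra of dimension at most $6$ without such an action. The proof reduces to parameters that are roots of unity, extends the $G$-grading to the division ring of fractions, and compares the degree of a homogeneous element with its leading term.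
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is an algebraically closed field and $p=\operatorname{char}k\ge 0$. If $p=0$, then ``prime to $p$'' is an empty condition and ``Sylow $p$-subgroup'' means the trivial group.

Let $H$ be a Hopf algebra over $k$ with comultiplication $\Delta h=h_1\otimes h_2$ (Sweedler notation), counit $\varepsilon$ and antipode $\mathcal S$. An \emph{action} of $H$ on an associative unital $k$-algebra $A$ is a left $H$-module structure $h\otimes a\mapsto h(a)$ such that
\[
h(ab)=h_1(a)\,h_2(b),\qquad h(1)=\varepsilon(h)1\qquad(h\in H,\ a,b\in A).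
\]
A \emph{Hopf ideal} is a two-sided ideal $I\subseteq H$ with $\Delta I\subseteq I\otimes H+H\otimes I$, $\varepsilon(I)=0$ and $\mathcal S(I)\subseteq I$. The action is \emph{inner faithful} if no nonzero Hopf ideal annihilates $A$, that is, if the action does not factor through a proper quotient Hopf algebra of $H$. Every $H$ acts on every $A$ by $h(a)=\varepsilon(h)a$; inner faithfulness is the condition that all of $H$ is needed to describe the symmetry.

For $n\ge1$ and scalars $q_{ij}\in k^\times$ $(1\le i,j\le n)$ with $q_{ii}=1$ and $q_{ij}q_{ji}=1$, the \emph{quantum torus} of rank $n$ with parameters $q_{ij}$ is the algebra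
\[
A=k\langle X_1^{\pm1},\dots,X_n^{\pm1}\mid X_iX_j=q_{ij}X_jX_i\rangle .
\]
The following statement is recorded in \cite{Notes}.

\begin{quote}
\textbf{Conjecture (Artamonov).} For every finite-dimensional Hopf algebra $H$ over $k$ there are $n\ge1$ and parameters $q_{ij}$ such that $H$ acts inner faithfully on the corresponding quantum torus.
\end{quote}

The first cases support the conjecture. A group algebra $kG$ acts inner faithfully on a Laurent polynomial ring by permuting the variables (Example~\ref{ex:kG}). For the dual Hopf algebra $k^G=(kG)^*$, an inner faithful action on a quantum torus is a $G$-grading all of whose components are nonzero (Lemma~\ref{lem:grading}). If $G$ is abelian, such a grading is obtained from a surjection $\mathbb Z^n\to G$ by giving $X_1^{a_1}\cdots X_n^{a_n}$ the degree of the image of $(a_1,\dots,a_n)$. For nonabelian $G$ the torus must be noncommutative and some monomial must fail to be homogeneous (Remark~\ref{rem:abelian}). One may then guess that the freedom in $n$ and $q_{ij}$ accommodates every $G$, or, on the contrary, that only abelian groups occur. Both guesses are wrong. For $p\ne2$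 the dihedral group $D_8$ of order $8$ grades a quantum torus of rank $3$ with all components nonzero (Example~\ref{ex:D8}), but the possible groups are never far from abelian.

\begin{theorem}\label{thm:disproof}
Let $G$ be a finite group such that $k^G$ acts inner faithfully on some quantum torus over $k$. Then $G$ has an abelian normal subgroup $N$ such that $G/N$ is abelian of order prime to $p$. In particular, $G$ is metabelian. Hence $k^{S_4}$, of dimension $24$, has no inner faithful action on any quantum torus, and the conjecture is false over every algebraically closed field.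
\end{theorem}

We write $[x,y]=xyx^{-1}y^{-1}$ and $\gamma_3(G)=[G,[G,G]]$. A group $G$ is \emph{nilpotent of class at most $2$} if $\gamma_3(G)=1$, that is, if all commutators are central.

\begin{theorem}\label{thm:class}
For a finite group $G$, the Hopf algebra $k^G$ acts inner faithfully on some quantum torus over $k$ if and only if
\begin{enumerate}
\item[(i)] $G$ has a normal abelian Sylow $p$-subgroup $P$;
\item[(ii)] $G/P$ is nilpotent of class at most $2$;
\item[(iii)] $[G,G]$ centralizes $P$.
\end{enumerate}
In particular, if $p\nmid|G|$ (for instance if $p=0$), the condition is that $G$ be nilpotent of class at most $2$.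
\end{theorem}

Each condition can fail alone. For $G=D_8$ and $p=2$, the Sylow subgroup $P=G$ is normal but not abelian, while (ii) and (iii) hold. For $G=S_3$ and $p\ne2,3$ only (ii) fails. For $p=3$ and $G=(\mathbb Z/3)^2\rtimes D_8$, with $D_8$ acting by signed permutation matrices, only (iii) fails, because the commutator of the coordinate swap with $\operatorname{diag}(1,-1)$ acts as $-1$.

\begin{corollary}\label{cor:S3}
The Hopf algebra $k^{S_3}$ acts inner faithfully on a quantum torus if and only if $p=3$. If $p=0$, then $k^{S_3}$ is the unique Hopf algebra of dimension at most $6$ with no inner faithful action on a quantum torus.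
\end{corollary}

The source of the restrictions on $G$ is the following. The units of a quantum torus are the scalar multiples of monomials, and they form a group $\mathcal M$ that is nilpotent of class at most $2$. Taking the leading term with respect to an order on exponents is a multiplicative map from nonzero elements to $\mathcal M$, and taking the degree is a multiplicative map from nonzero homogeneous elements to $G$. After passing to fractions, the homogeneous elements form a group $U$ with two homomorphisms
\[
G\ \xleftarrow{\ \deg\ }\ U\ \xrightarrow{\ \operatorname{lt}\ }\ \mathcal M ,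
\]
the first of them onto. There is no induced map between $G$ and $\mathcal M$, and the work consists in finding where the leading term of an element nevertheless detects its degree.

Sections~\ref{sec:lt} and~\ref{sec:gr} set up leading terms and gradings. Section~\ref{sec:ex} gives the basic construction of nonabelian gradings and shows the obstruction in rank $3$. Sections~\ref{sec:spec}--\ref{sec:N} prove Theorem~\ref{thm:disproof} and the necessity of (i)--(iii), Section~\ref{sec:suff} proves their sufficiency, and Section~\ref{sec:six} proves Corollary~\ref{cor:S3}.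

\section{Monomials and leading terms}\label{sec:lt}

Let $A$ be a quantum torus of rank $n$, let $\Lambda=\mathbb Z^n$, and put $X^a=X_1^{a_1}\cdots X_n^{a_n}$ for $a\in\Lambda$. Moving each $X_j^{b_j}$ to the left past $X_i^{a_i}$ for $i>j$ gives
\begin{equation}\label{eq:mult}
X^aX^b=\prod_{i>j}q_{ij}^{\,a_ib_j}\cdot X^{a+b}.
\end{equation}
So the $X^a$ span $A$. They form a basis: on a vector space with basis $(X^a)$, formula \eqref{eq:mult} defines an associative product, because the scalar factor is multiplicative in $a$ and in $b$, and this product satisfies the defining relations of $A$.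

The elements $cX^a$ with $c\in k^\times$, $a\in\Lambda$ are called \emph{monomials}. They form a group $\mathcal M$, and $[\mathcal M,\mathcal M]\subseteq k^\times$ is central by \eqref{eq:mult}, so $\gamma_3(\mathcal M)=1$. In a group with central commutators the identity $[xy,z]=x[y,z]x^{-1}[x,z]$ and its mirror image show that the commutator is multiplicative in each variable. Thus $\beta(a,b)=[X^a,X^b]$ is a bicharacter $\Lambda\times\Lambda\to k^\times$ with $\beta(a,a)=1$ and $\beta(a,b)\beta(b,a)=1$.

A \emph{group order} on $\Lambda$ is a total order $<$ such that $a<b$ implies $a+c<b+c$. The lexicographic order is one, and the opposite of a group order is a group order. For $0\ne f\in A$, the \emph{leading term} $\operatorname{lt}_<(f)\in\mathcal M$ is the term of $f$ with the largest exponent.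

\begin{lemma}\label{lem:lt}
Let $<$ be a group order on $\Lambda$.
\begin{enumerate}
\item[(a)] For nonzero $f,g\in A$ we have $fg\neq0$ and $\operatorname{lt}_<(fg)=\operatorname{lt}_<(f)\operatorname{lt}_<(g)$. In particular, $A$ is a domain.
\item[(b)] $A^\times=\mathcal M$.
\item[(c)] Every $k$-algebra automorphism $\theta$ of $A$ has the form $\theta(X^a)=c_aX^{Ta}$ with $c_a\in k^\times$ and $T=T_\theta\in\operatorname{Aut}(\Lambda)$, and $T_{\theta\theta'}=T_\theta T_{\theta'}$.
\item[(d)] In (c), define a group order $<'$ by $a<'b\iff Ta<Tb$. Then $\operatorname{lt}_<(\theta f)=\theta(\operatorname{lt}_{<'}f)$ for all $f\ne0$.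
\item[(e)] If $\Lambda'\le\Lambda$ has finite index, then $A'=\bigoplus_{a\in\Lambda'}kX^a$ is a quantum torus of rank $n$, and its monomials are the $cX^a$ with $a\in\Lambda'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a_0,b_0$ be the largest exponents in $f,g$. If $a\le a_0$ and $b\le b_0$ with one inequality strict, then $a+b<a_0+b_0$. So $\operatorname{lt}_<(f)\operatorname{lt}_<(g)$ is the only contribution to the exponent $a_0+b_0$, and all other exponents in $fg$ are smaller.

(b) Let $fg=1$. By (a), applied to $<$ and to the opposite order, the largest exponents of $f$ and $g$ add up to $0$, and so do the smallest ones. Since the largest exponent is at least the smallest in both $f$ and $g$, the two coincide, and $f$ is a monomial.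

(c) By (b), $\theta(X^a)=c_aX^{Ta}$ for some map $T$. It is additive by \eqref{eq:mult}, the composition rule holds by construction, and $T_{\theta^{-1}}$ is inverse to $T$.

(d) If $f=\sum f_aX^a$, then $\theta f=\sum f_ac_aX^{Ta}$, and $Ta$ is largest for $<$ exactly when $a$ is largest for $<'$.

(e) Let $b_1,\dots,b_n$ be a basis of $\Lambda'$. The elements $X^{b_i}$ satisfy the relations of the quantum torus with parameters $\beta(b_i,b_j)$. The resulting homomorphism from that torus to $A'$ sends the basis of ordered monomials to nonzero multiples of the basis $(X^a)_{a\in\Lambda'}$, so it is an isomorphism.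
\end{proof}

\section{Group algebras, their duals, and gradings}\label{sec:gr}

Let $G$ be a finite group with identity $1$.

\begin{example}\label{ex:kG}
The group algebra $kG$ has $\Delta g=g\otimes g$ and $\varepsilon(g)=1$, so an action of $kG$ is an action of $G$ by algebra automorphisms. Let $G$ act on $k[x_h^{\pm1}:h\in G]$ by $g(x_h)=x_{gh}$. Let $I\ne0$ be a Hopf ideal of $kG$. The images of the elements of $G$ in $kG/I$ are grouplike (that is, $\Delta u=u\otimes u$ and $\varepsilon(u)=1$), and distinct grouplike elements of a coalgebra are linearly independent. If the images were all distinct, $I$ would be zero; so $g-h\in I$ for some $g\ne h$. Since $(g-h)(x_1)=x_g-x_h\ne0$, the action is inner faithful.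
\end{example}

The Hopf algebra $k^G$ is the algebra of functions $G\to k$. Its basis $(\delta_g)_{g\in G}$ of indicator functions consists of orthogonal idempotents with sum $1$, and
\[
\Delta\delta_g=\sum_{xy=g}\delta_x\otimes\delta_y,\qquad \varepsilon(\delta_1)=1,\quad\varepsilon(\delta_g)=0\ (g\ne1),\qquad \mathcal S(\delta_g)=\delta_{g^{-1}}.
\]
A \emph{$G$-grading} of an algebra $A$ is a decomposition $A=\bigoplus_{g\in G}A_g$ into subspaces with $A_gA_h\subseteq A_{gh}$ and $1\in A_1$. We call it \emph{faithful} if $A_g\ne0$ for all $g$. For a subset $Y\subseteq G$ we write $A_Y=\bigoplus_{g\in Y}A_g$.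

\begin{lemma}\label{lem:grading}
Actions of $k^G$ on $A$ correspond to $G$-gradings of $A$ via $A_g=\delta_g(A)$. If $A$ is a domain, the action is inner faithful if and only if the grading is faithful.
\end{lemma}

\begin{proof}
A $k^G$-module structure is a decomposition $A=\bigoplus A_g$ with projections $\delta_g$. It suffices to test the rule $\delta_g(ab)=\sum_{xy=g}\delta_x(a)\delta_y(b)$ on $a\in A_x$, $b\in A_y$, where it says that $\delta_g(ab)$ is $ab$ for $g=xy$ and $0$ otherwise, that is, $ab\in A_{xy}$. The rule $\delta_g(1)=\varepsilon(\delta_g)1$ says $1\in A_1$.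

Let $A$ be a domain and $K=\{g:A_g\ne0\}$. Then $1\in K$ and $K$ is closed under products, so $K$ is a subgroup of the finite group $G$. If $K\ne G$, let $I$ be the span of the $\delta_g$ with $g\notin K$. It is a nonzero ideal annihilating $A$. It is a Hopf ideal, since $xy\notin K$ forces $x\notin K$ or $y\notin K$, since $1\in K$, and since $K=K^{-1}$. Conversely, let $K=G$. A nonzero ideal of $k^G$ contains some $\delta_g$, and $\delta_g(A)=A_g\ne0$.
\end{proof}

From now on we speak of faithful gradings of quantum tori. We record three elementary facts about a $G$-graded domain $A$.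

\emph{Coarsening.} If $K\trianglelefteq G$, the subspaces $A_{gK}$ form a $G/K$-grading, which is faithful if the $G$-grading is.

\emph{Inverses.} The inverse of a homogeneous unit $u\in A_g$ lies in $A_{g^{-1}}$. Indeed, in $1=\sum_hu\,(u^{-1})_h$ the summands have distinct degrees $gh$, so $(u^{-1})_h=0$ unless $gh=1$.

\emph{Characters.} For $\chi\in\operatorname{Hom}(G,k^\times)$, the linear map $\theta_\chi$ acting on $A_g$ as the scalar $\chi(g)$ is an algebra automorphism. Recall that if $G$ is abelian of order prime to $p$, then $\widehat G=\operatorname{Hom}(G,k^\times)$ has order $|G|$, for each $g\neq 1$ there is $\chi\in\widehat G$ with $\chi(g)\ne1$, and $\sum_{g}\chi(g)=0$ for $\chi\ne1$. For such $G$, a common eigenvector $f$ of all $\theta_\chi$ is homogeneous: if $f_g\ne0\ne f_h$, then $\chi(g)=\chi(h)$ for all $\chi$, so $g=h$. If $f$ is fixed by all $\theta_\chi$, its degree is $1$.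

The next notion measures how far the monomials are from being homogeneous. It is used both in the obstruction and in the constructions.

\begin{definition}
Let $K\trianglelefteq G$. A $G$-grading of a quantum torus is \emph{$K$-monomial} if every monomial lies in $A_{gK}$ for some $g$, that is, is homogeneous for the induced $G/K$-grading.
\end{definition}

\begin{lemma}\label{lem:mono}
Let $A$ have a faithful $K$-monomial $G$-grading, and let $K\le H\le G$. Then $G/K$ is abelian, $A_H=\bigoplus_{a\in\Lambda'}kX^a$ for a subgroup $\Lambda'\le\Lambda$ of finite index, and $A_H$ is a quantum torus with a faithful $K$-monomial $H$-grading.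
\end{lemma}

\begin{proof}
Let $\lambda(a)\in G/K$ be the coset with $X^a\in A_{\lambda(a)}$. By \eqref{eq:mult}, $\lambda$ is a homomorphism $\Lambda\to G/K$. The $X^a$ form a basis of $A=\bigoplus A_{gK}$ and each lies in one summand, so $A_{gK}$ is spanned by the $X^a$ with $\lambda(a)=gK$. As all $A_{gK}$ are nonzero, $\lambda$ is onto and $G/K$ is abelian. Since $K\le H$, the space $A_H$ is the sum of the $A_{gK}$ with $g\in H$, so the second claim holds with $\Lambda'=\lambda^{-1}(H/K)$. Lemma~\ref{lem:lt}(e) gives the rest.
\end{proof}

\begin{remark}\label{rem:abelian}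
With $K=1$, the lemma shows that a faithful grading with homogeneous monomials has an abelian grading group. The same holds for a faithful grading of a commutative domain: for nonzero $f\in A_g$, $f'\in A_h$ the product $ff'=f'f\neq0$ lies in $A_{gh}\cap A_{hg}$.
\end{remark}

\section{A construction, and the obstruction in rank three}\label{sec:ex}

To obtain a nonabelian group $G=N\rtimes B$, we grade a Laurent polynomial ring $C$ by $N$ so that linear forms $y_j$ other than the variables $x_i$ are homogeneous, and we adjoin variables $s$ that rescale the $x_i$ and thereby move the $y_j$. The one point to check is that the grading of the polynomial ring survives the inversion of the $x_i$.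

\begin{lemma}\label{lem:constr}
Let $G=N\rtimes B$ with $N$ and $B$ finite abelian. Let $V\neq0$ be a finite-dimensional $k$-vector space with two bases $(x_i)$ and $(y_j)$, and grade the polynomial ring $k[y_j]=k[x_i]$ by $N$ by setting $\deg y_j=n_j$, where the $n_j$ generate $N$. Assume:
\begin{enumerate}
\item[(a)] some positive power $d$ of $\prod_ix_i$ is homogeneous of degree $1$;
\item[(b)] there is a homomorphism $B\to GL(V)$, $b\mapsto\varphi_b$, such that each $\varphi_b$ is diagonal in the basis $(x_i)$ and $\varphi_b(y_j)$ is homogeneous of degree $bn_jb^{-1}$.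
\end{enumerate}
Let $\pi:\mathbb Z^l\to B$ be onto, $l\ge1$. Then a quantum torus of rank $\dim V+l$ has a faithful $G$-grading. If $K\trianglelefteq G$ is contained in $N$ and all $n_j$ lie in one coset of $K$, the grading is $K$-monomial.
\end{lemma}

\begin{proof}
Let $C=k[x_i^{\pm1}]=k[y_j][d^{-1}]$ and $C_n=\bigcup_{\nu\ge0}d^{-\nu}k[y_j]_n$ for $n\in N$. By (a), each union is increasing, so the $C_n$ are subspaces. They span $C$, their sum is direct (clear the denominators), and $C_nC_{n'}\subseteq C_{nn'}$. Every element of the finite group $N$ is a product of elements $n_j$, hence the degree of a product of elements $y_j$, so all $C_n$ are nonzero. Each $\varphi_b$ extends to an algebra automorphism of $C$ with $\varphi_b(d)\in k^\times d$, and it sends a product of $y_j$'s of degree $n$ to an element of degree $bnb^{-1}$. Therefore $\varphi_b(C_n)\subseteq C_{bnb^{-1}}$.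

Let $A$ be the quantum torus on the variables $x_i$ and $s_1,\dots,s_l$ in which the $x_i$ commute, the $s_\mu$ commute, and $s_\mu x_i=\varphi_{\pi(\epsilon_\mu)}(x_i)s_\mu$, where $\epsilon_\mu$ is the standard basis of $\mathbb Z^l$. Then $A=\bigoplus_{v\in\mathbb Z^l}Cs^v$ and $s^vc=\varphi_{\pi(v)}(c)s^v$. Put $A_{nb}=\bigoplus_{\pi(v)=b}C_ns^v\neq0$ for $n\in N$, $b\in B$. If $\pi(v)=b$ and $\pi(v')=b'$, then
\[
C_ns^v\,C_{n'}s^{v'}=C_n\,\varphi_b(C_{n'})\,s^{v+v'}\subseteq C_{n\cdot bn'b^{-1}}\,s^{v+v'},
\]
which matches the product $(nb)(n'b')=(n\cdot bn'b^{-1})(bb')$ in $G$. So this is a faithful $G$-grading. If all $n_j$ lie in a coset $nK$, then $V\subseteq A_{nK}$. So the $x_i$, the $s_\mu$ and their inverses are homogeneous for the $G/K$-grading, and so are all monomials.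
\end{proof}

In the next two examples $p\ne2$, and $A$ is the torus of rank $3$ with variables $x_0,x_1,s$ in which $x_0$ is central and $sx_1=-x_1s$. Let $y_0=x_0+x_1$ and $y_1=x_0-x_1$. Conjugation by $s$ is the diagonal map $\varphi:x_0\mapsto x_0$, $x_1\mapsto-x_1$, and it exchanges $y_0$ and $y_1$.

\begin{example}[$D_8$ for $p\ne2$]\label{ex:D8}
Let $N=\langle a,z\rangle\cong(\mathbb Z/2)^2$ and $B=\langle b\rangle\cong\mathbb Z/2$ with $bab^{-1}=az$, $bzb^{-1}=z$. The group $N\rtimes B$ is generated by the involutions $a,b$ with $(ab)^2=z$, so it is $D_8$. Put $\deg y_0=a$, $\deg y_1=az$ and $\varphi_b=\varphi$. Then (b) holds, and (a) holds because $x_0x_1=(y_0^2-y_1^2)/4$ and both squares have degree $1$. So $A$ has a faithful $\langle z\rangle$-monomial $D_8$-grading with $\deg s=b$.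
\end{example}

\begin{example}[$S_3$ for $p=3$]\label{ex:S3}
Let $N=\langle c\rangle\cong\mathbb Z/3$ and $B=\langle t\rangle\cong\mathbb Z/2$ with $tct^{-1}=c^{-1}$. Put $\deg y_0=c$, $\deg y_1=c^{-1}$ and $\varphi_t=\varphi$, so that (b) holds. In characteristic $3$ we have $x_0^3=(y_0^3+y_1^3)/8$ and $x_1^3=(y_0^3-y_1^3)/8$. Both have degree $1$, so (a) holds with $d=(x_0x_1)^3$, and $A$ has a faithful $S_3$-grading.
\end{example}

\begin{example}[$S_3$ for $p\ne3$]\label{ex:noS3}
No choice of $V$, $x_i$, $y_j$ produces $S_3$ when $p\neq 3$. Suppose $C=k[x_i^{\pm1}]$ has a faithful grading by $N=\langle c\rangle\cong\mathbb Z/3$ and $\varphi$ is an automorphism, diagonal on the $x_i$, with $\varphi(C_n)=C_{n^{-1}}$. Let $\tau=\theta_\chi$ for a character $\chi\ne1$ of $N$; it has order $3$. Then $\varphi\tau\varphi^{-1}=\tau^{-1}$. Since $T_\varphi=1$, we get $T_\tau=T_\tau^{-1}$, and together with $T_\tau^3=1$ this gives $T_\tau=1$. So $\tau$ is diagonal as well and commutes with $\varphi$. Then $\tau=\tau^{-1}$, a contradiction.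
\end{example}

This argument uses a \emph{unit} of degree $t$, conjugation by which preserves the torus. In an arbitrary grading homogeneous elements need not be units, and leading terms take over. Example~\ref{ex:D8} shows how. The commutator of $s$ and $y_0$, of degrees $b$ and $a$, is the fraction
\[
w=sy_0s^{-1}y_0^{-1}=\frac{x_0-x_1}{x_0+x_1},\qquad \deg w=[b,a]=z .
\]
Define the leading term of a fraction as the quotient of the leading terms. Then $\operatorname{lt}_<(w)=1$ if the exponent of $x_0$ is larger than that of $x_1$, and $\operatorname{lt}_<(w)=-1$ otherwise. The degree of $w$ is detected by the character $\chi$ of $N$ with $\chi(a)=1$, $\chi(z)=-1$, for which $\theta_\chi(w)=-w$. This automorphism fixes $y_0$ and negates $y_1$, so it exchanges $x_0$ and $x_1$, and with them the two kinds of order. Thus $\theta_\chi(w)=-w$ is possible only because $\operatorname{lt}_<(w)$ changes sign with the order. A triple commutator of homogeneous elements has leading term $1$ for \emph{every} order, because $\gamma_3(\mathcal M)=1$. An automorphism that permutes the orders then cannot rescale it, so every character takes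 the value $1$ on its degree. This is the proof that $\gamma_3(G)=1$ when $p\nmid|G|$. To run it we need fractions of homogeneous elements, and an abelian subgroup $N\supseteq[G,G]$ such that $A_N$ is again a quantum torus. The next three sections provide both.

\section{Reduction to roots of unity}\label{sec:spec}

We want to use finite-dimensional division algebras, and a quantum torus is a finite module over a central subring when the $q_{ij}$ are roots of unity. A grading is described by finitely many scalars, so it can be moved to the algebraic closure $\overline{\mathbb F}_\ell$ of a finite prime field, where every nonzero element is a root of unity of order prime to $\ell$.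

\begin{lemma}\label{lem:spec}
Suppose a quantum torus $A$ over $k$ has a faithful $G$-grading. Then some quantum torus over $\overline{\mathbb F}_\ell$ has a faithful $G$-grading, where $\ell=p$ if $p>0$, and $\ell$ is a prime with $\ell\nmid|G|$ if $p=0$.
\end{lemma}

\begin{proof}
For each $g$ choose $0\ne f_g\in A_g$ and a nonzero coefficient $c_g$ of $f_g$ in the basis $(X^a)$. Let $\mathcal O\subseteq k$ be the subring generated by the $q_{ij}^{\pm1}$, the coefficients of all homogeneous components of all $X_i^{\pm1}$, the coefficients of the $f_g$, the $c_g^{-1}$, and, if $p=0$, the element $1/|G|$. This is a finite list. By \eqref{eq:mult}, $A_{\mathcal O}=\bigoplus_a\mathcal OX^a$ is a subring. Each $X^a$ is a product of factors $X_i^{\pm1}$, each of which is a sum of homogeneous elements of $A_{\mathcal O}$; expanding, we see that the homogeneous components of $X^a$ lie in $A_{\mathcal O}$. Hence $A_{\mathcal O}=\bigoplus_g(A_{\mathcal O}\cap A_g)$ as $\mathcal O$-modules.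

Let $\mathfrak m$ be a maximal ideal of $\mathcal O$. A field that is finitely generated as a ring is finite, so $\mathcal O/\mathfrak m$ embeds in $\overline{\mathbb F}_\ell$ for a prime $\ell$. If $p>0$ then $\ell=p$. If $p=0$ then $|G|$ is invertible in $\mathcal O/\mathfrak m$, so $\ell\nmid|G|$. The algebra $A_{\mathcal O}\otimes_{\mathcal O}\overline{\mathbb F}_\ell$ has basis $(X^a\otimes1)$ with the multiplication \eqref{eq:mult} for the images of the $q_{ij}$, which are nonzero, so it is a quantum torus. It is graded by the subspaces $(A_{\mathcal O}\cap A_g)\otimes\overline{\mathbb F}_\ell$. These are nonzero, since $f_g\otimes1$ has the image of the unit $c_g\in\mathcal O^\times$ as a coefficient.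
\end{proof}

The main step of the paper is the following.

\begin{proposition}\label{prop:key}
Let $A$ be a quantum torus over $\overline{\mathbb F}_\ell$ with a faithful $G$-grading. There is a normal subgroup $N\trianglelefteq G$ such that
\begin{enumerate}
\item[(a)] $|G/N|$ is prime to $\ell$;
\item[(b)] $G/N$ is abelian;
\item[(c)] $N$ is abelian;
\item[(d)] the grading is $N$-monomial; in particular, $A_N$ is spanned by monomials.
\end{enumerate}
Moreover,
\begin{enumerate}
\item[(e)] if $\ell\nmid|G|$, then $G$ is nilpotent of class at most $2$.
\end{enumerate}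
\end{proposition}

We prove it in Sections~\ref{sec:D} and~\ref{sec:N}, and first draw the consequences.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
By Lemmas~\ref{lem:grading} and~\ref{lem:spec} and Proposition~\ref{prop:key}(a)--(c), there is an abelian $N\trianglelefteq G$ with $G/N$ abelian of order prime to $\ell$. If $p>0$ then $\ell=p$, and if $p=0$ there is no condition on the order. Since $[G,G]\subseteq N$, the second derived subgroup of $G$ is trivial. For $S_4$ the derived subgroup is $A_4$, and the derived subgroup of $A_4$ is the Klein four-group $V_4\ne1$.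
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}, necessity]
If $p=0$, Lemma~\ref{lem:spec} gives $\ell\nmid|G|$, and Proposition~\ref{prop:key}(e) gives $\gamma_3(G)=1$, which is (i)--(iii) with $P=1$. Let $p>0$, pass to $\overline{\mathbb F}_p$, and take $N$ as in the proposition. Since $p\nmid|G/N|$, every Sylow $p$-subgroup of $G$ has trivial image in $G/N$ and so is a Sylow $p$-subgroup of the abelian group $N$. Hence there is only one, $P$, and it is abelian and normal; this is (i). Both $[G,G]$ and $P$ lie in the abelian group $N$, which gives (iii). Coarsening yields a faithful $G/P$-grading with $p\nmid|G/P|$, and part (e) applied to it gives (ii).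
\end{proof}

\section{The graded division ring of fractions}\label{sec:D}

In this section and the next, $k=\overline{\mathbb F}_\ell$ and $A$ is a quantum torus of rank $n$ over $k$ with a faithful $G$-grading. Let
\[
R=\{a\in\Lambda:\beta(a,b)=1\text{ for all }b\in\Lambda\},\qquad Z_0=\bigoplus_{a\in R}kX^a .
\]
Then $Z_0$ is a central subring of $A$. Let $F$ be its field of fractions and $D=A\otimes_{Z_0}F$.

\begin{lemma}\label{lem:D}
The index $|\Lambda/R|$ is finite and prime to $\ell$. The algebra $D$ is a division ring containing $A$, with center $F$ and $\dim_FD=|\Lambda/R|$. For every group order $<$ on $\Lambda$, the map $\operatorname{lt}_<$ extends to a group homomorphism $D^\times\to\mathcal M$ that is the identity on $k^\times$. The ring $A$ is left Noetherian.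
\end{lemma}

\begin{proof}
Choose $r$ prime to $\ell$ with $q_{ij}^r=1$ for all $i,j$. Then $\beta$ takes values in the group $\mu_r$ of $r$-th roots of unity, and $a\mapsto\beta(a,\cdot)$ embeds $\Lambda/R$ in $\operatorname{Hom}(\Lambda,\mu_r)$, a group of order $r^n$.

Let $\Sigma\ni0$ be a set of representatives of $\Lambda/R$. Then $A$ is a free $Z_0$-module with basis $(X^a)_{a\in\Sigma}$, so $A\subseteq D=\bigoplus_{a\in\Sigma}FX^a$. Every element of $D$ has the form $z^{-1}f$ with $0\neq z\in Z_0$, $f\in A$, so $D$ is a domain. In a finite-dimensional domain over $F$, multiplication by a nonzero element is injective and hence bijective, so $D$ is a division ring. Conjugation by $X^b$ acts on $FX^a$ as the scalar $\beta(b,a)$, and for $a\in\Sigma\setminus\{0\}$ this differs from $1$ for some $b$. Hence the center of $D$ is $F$.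

For $0\ne z\in Z_0$, the monomial $\operatorname{lt}_<(z)$ has exponent in $R$ and so is central in $\mathcal M$. Put $\operatorname{lt}_<(z^{-1}f)=\operatorname{lt}_<(z)^{-1}\operatorname{lt}_<(f)$. If $z^{-1}f=z'^{-1}f'$, then $z'f=zf'$, so $\operatorname{lt}_<(z')\operatorname{lt}_<(f)=\operatorname{lt}_<(z)\operatorname{lt}_<(f')$; by centrality the definition is unambiguous and multiplicative.

Finally, $Z_0$ is a commutative $k$-algebra generated by the $(X^{b})^{\pm1}$ with $b$ in a basis of $R$, hence Noetherian. Left ideals of $A$ are $Z_0$-submodules of a finitely generated $Z_0$-module, so they satisfy the ascending chain condition.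
\end{proof}

We want to extend the grading to $D$. The central denominators used to build $D$ are not suited to this, because $Z_0$ need not be spanned by homogeneous elements visibly: in Example~\ref{ex:D8} the central unit $x_0=(y_0+y_1)/2$ has components in two degrees. We take denominators in $S=A_1\setminus\{0\}$ instead, and then show that they already produce all of $D$. These denominators are not central, so we need to know that fractions can be added and multiplied.

\begin{lemma}\label{lem:Ore}
\begin{enumerate}
\item[(a)] Any two nonzero left ideals of $A_1$ have nonzero intersection. Hence finitely many elements $s_1,\dots,s_m\in S$ have a common left multiple $r_1s_1=\dots=r_ms_m\in S$ with $r_i\in S$.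
\item[(b)] For $f\in A_g$ and $s\in S$ there are $s'\in S$ and $f'\in A_g$ with $s'f=f's$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a left ideal $J$ of $A_1$ we have $AJ\cap A_1=J$: an element $\sum f_ij_i$ of degree $1$ equals its degree-$1$ part $\sum(f_i)_1j_i\in J$. So a strictly ascending chain of left ideals of $A_1$ gives one of $A$, and $A_1$ is left Noetherian. Suppose $A_1x\cap A_1y=0$ with $x,y\in S$. Then the sum $\sum_{i\ge0}A_1xy^i$ is direct. Indeed, if $\sum_{i=0}^mr_ixy^i=0$, then $r_0x\in A_1x\cap A_1y=0$, so $r_0=0$; cancel $y$ on the right and repeat. An infinite direct sum of nonzero left ideals contradicts the chain condition. The statement on common multiples follows by induction, applied to the left ideals $A_1s_i$.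

(b) For $f=0$ take $s'=1$, $f'=0$. Otherwise choose $0\ne h\in A_{g^{-1}}$, which is possible because the grading is faithful. The sets $A_1fh$ and $A_gsh$ are nonzero left ideals of $A_1$, so $s'fh=f'sh\ne0$ for some $s'\in A_1$, $f'\in A_g$. Cancel $h$.
\end{proof}

Put $D_g=\{s^{-1}f:s\in S,\ f\in A_g\}\subseteq D$, so that $A_g\subseteq D_g$.

\begin{lemma}\label{lem:gradedD}
We have $D=\bigoplus_{g\in G}D_g$, and this is a $G$-grading. The subring $D_1$ is a division ring. The set $U=\bigcup_g(D_g\setminus\{0\})$ is a subgroup of $D^\times$, and $\deg:U\to G$ is a surjective homomorphism with kernel $D_1^\times$.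
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Ore}(a), finitely many fractions $s_i^{-1}f_i=(r_is_i)^{-1}r_if_i$ can be written with a common denominator, and the numerators keep their degrees. So each $D_g$ is a subspace, and the sum is direct: $\sum_gs^{-1}f_g=0$ implies $\sum_gf_g=0$. Let $s^{-1}f\in D_g$ and $t^{-1}h\in D_{g'}$. By Lemma~\ref{lem:Ore}(b), $ft^{-1}=s'^{-1}f'$ with $f'\in A_g$, so $s^{-1}ft^{-1}h=(s's)^{-1}f'h\in D_{gg'}$. The ring $D_1$ is a division ring, since $(s^{-1}f)^{-1}=f^{-1}s\in D_1$ for $s,f\in S$. If $0\ne u\in D_g$, choose $0\ne u'\in D_{g^{-1}}$. Then $0\neq uu'\in D_1$ and $u^{-1}=u'(uu')^{-1}\in D_{g^{-1}}$. So $U$ is a group, and $D_g=D_1u$, because $x=(xu^{-1})u$ for $x\in D_g$.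

It remains to show that the subring $D'=\bigoplus_gD_g$ is all of $D$. It has left dimension $|G|$ over $D_1$. Right multiplication by $0\ne x\in D'$ is an injective left $D_1$-linear map $D'\to D'$, hence onto, so $x^{-1}\in D'$. As $D'\supseteq A$, it contains all $z^{-1}f$ with $0\ne z\in Z_0$, $f\in A$, and $D'=D$.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:N}

\subsection*{The subgroup $N$ and its index}
The group $G\cong U/D_1^\times$ does not act on $D_1$, but it does act on the center. Let $L=Z(D_1)$, a field containing $k$. Conjugation by $u\in U$ preserves $D_1$, hence $L$, and elements of $D_1^\times$ act trivially on $L$. So we obtain $k$-automorphisms $\sigma_g$ of $L$ with $uxu^{-1}=\sigma_g(x)$ for $x\in L$, $\deg u=g$, and $g\mapsto\sigma_g$ is a homomorphism. Let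
\[
N=\{g\in G:\sigma_g=\mathrm{id}_L\}\trianglelefteq G,\qquad D_N=\bigoplus_{g\in N}D_g .
\]
In Example~\ref{ex:D8}, $A_1$ lies in the commutative ring $C[s^{\pm2}]$, so $L=D_1$; the elements $y_0,y_1$ centralize $L$, while $sy_0^2s^{-1}=y_1^2\ne y_0^2$. So the definition recovers $N=\langle a,z\rangle$.

The centralizer of $L$ in $D$ is $D_N$. Indeed, let $y=\sum y_g$ with $y_g\in D_g$, and let $x\in L$. Comparing degrees, $xy=yx$ holds if and only if $xy_g=y_gx=\sigma_g(x)y_g$ for all $g$. So $y$ centralizes $L$ if and only if $y_g=0$ for all $g\notin N$. In particular,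
\begin{equation}\label{eq:F}
F\subseteq D_N .
\end{equation}

Let $E\subseteq D$ be the subring generated by $L$ and $F$. It is commutative since $F$ is central, and it is a finite-dimensional domain over $F$, so it is a field. It commutes with $D_1$. Conjugation by $U$ preserves $E$, and $u$ acts trivially on $E$ exactly when $\deg u\in N$. So $G/N$ acts faithfully on $E$. A fixed element commutes with $U$, and every element of $D$ is a sum of elements of $U$, so the fixed field is $Z(D)=F$. Artin's theorem states that $[E:E^\Gamma]=|\Gamma|$ for a finite group $\Gamma$ of automorphisms of a field $E$. Hence $|G/N|=[E:F]$, which divides $\dim_FD=[E:F]\dim_ED$. By Lemma~\ref{lem:D}, $|G/N|$ is prime to $\ell$. This proves (a).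

\subsection*{The quotient $G/N$ is abelian}
By (a), the automorphisms $\sigma_g$ are diagonalizable over $k$. The leading term reads off their eigenvalues, and it does so through the bimultiplicative commutator of $\mathcal M$. Fix a group order and write $\operatorname{lt}=\operatorname{lt}_<$. For $u\in U$ and $x\in L^\times$ put
\[
\Psi(u)(x)=\operatorname{lt}(uxu^{-1}x^{-1})=[\operatorname{lt}(u),\operatorname{lt}(x)]\in k^\times .
\]
The right-hand side is multiplicative in $x$ and in $u$, so $\Psi$ is a homomorphism from $U$ to the abelian group $\operatorname{Hom}(L^\times,k^\times)$. We claim that $\ker\Psi=\deg^{-1}(N)$; then $G/N\cong U/\ker\Psi$ is abelian, which is (b). If $\deg u\in N$, then $uxu^{-1}=x$ and $\Psi(u)=1$. Conversely, let $\Psi(u)=1$ and $\sigma=\sigma_{\deg u}$. We have $\sigma^m=1$ for $m=|G/N|$, and the polynomial $T^m-1$ has $m$ distinct roots in $k$ because $\ell\nmid m$. So the $k$-vector space $L$ is the direct sum of the eigenspaces of $\sigma$. If $\sigma(x)=\zeta x$ with $x\ne0$, then $uxu^{-1}x^{-1}=\zeta\in k^\times$, and so $\zeta=\operatorname{lt}(\zeta)=\Psi(u)(x)=1$. Hence $\sigma=\mathrm{id}$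 and $\deg u\in N$.

\subsection*{The subgroup $N$ is abelian}
Elements of $U$ with degree in $N$ centralize $L$. We correct them so that they centralize all of $D_1$, which presents $N$ as a quotient of a subgroup of $D^\times$ by a central subgroup. The tool is the Skolem--Noether theorem: every $L$-algebra automorphism of a finite-dimensional simple algebra with center $L$ is inner. We have to check first that $\dim_LD_1<\infty$; this is not immediate, because $F$ need not lie in $D_1$.

Let $(e_i)$ be an $L$-basis of $E$. We claim that the $e_i$ are left linearly independent over $D_1$. Otherwise take a relation $\sum_{i\in I}d_ie_i=0$ with all $d_i\in D_1$ nonzero and $|I|$ minimal, and multiply on the left so that $d_{i_0}=1$ for some $i_0\in I$. For $c\in D_1$, taking the commutator with $c$ gives $\sum(cd_i-d_ic)e_i=0$, because $c$ commutes with $E$. The coefficient of $e_{i_0}$ vanishes, so by minimality all coefficients vanish. Thus all $d_i$ lie in $L$, contradicting the choice of $(e_i)$. The claim says that the multiplication map $D_1\otimes_LE\to D$ is injective. It is right $E$-linear, so $\dim_LD_1\le\dim_ED\le\dim_FD<\infty$.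

Let $V$ be the centralizer of $D_1$ in $U$. Its elements centralize $L$, so $\deg V\subseteq N$. Conversely, let $g\in N$ and $0\ne u\in D_g$. Conjugation by $u$ is an $L$-algebra automorphism of $D_1$, so it agrees with conjugation by some $c\in D_1^\times$. Then $c^{-1}u\in V$ has degree $g$. Thus $\deg:V\to N$ is onto with kernel $V\cap D_1^\times=L^\times$, which is central in $V$. By Schur's theorem, a group whose center has finite index has a finite commutator subgroup, so $[V,V]$ is finite. Its $k$-span is a finite-dimensional $k$-algebra and a domain. Such an algebra equals $k$: the minimal polynomial of an element splits into linear factors over the algebraically closed field $k$, and one factor must annihilate the element. So $[V,V]\subseteq k^\times\subseteq D_1$, and $[N,N]=\deg[V,V]=1$. This proves (c).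

\subsection*{The grading is $N$-monomial}
Let $\chi\in\operatorname{Hom}(G/N,k^\times)$, and let $\theta_\chi$ be the automorphism of $D$ acting on $D_g$ as $\chi(gN)$. It preserves each $A_g\subseteq D_g$, so $\theta_\chi(X^a)=c_aX^{Ta}$ by Lemma~\ref{lem:lt}(c). It is the identity on $D_N$, which contains $F$ by \eqref{eq:F}, so $Ta=a$ for $a\in R$. Since $R$ has finite index in the torsion-free group $\Lambda$, we get $T=1$. Thus every $X^a$ is an eigenvector of all $\theta_\chi$. By (a) and (b), $G/N$ is abelian of order prime to $\ell$, so $X^a$ is homogeneous for the $G/N$-grading (Section~\ref{sec:gr}). This proves (d). By Lemma~\ref{lem:mono}, $A_N=\bigoplus_{a\in\Lambda'}kX^a$ is a quantum torus, with $\Lambda'\le\Lambda$ of finite index $m'$.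

\subsection*{Class at most two}
Assume $\ell\nmid|G|$ and let $g\in\gamma_3(G)$. A surjective homomorphism maps $\gamma_3$ onto $\gamma_3$, so there is $w\in\gamma_3(U)$ with $\deg w=g$. For every group order $<$ on $\Lambda$ the homomorphism $\operatorname{lt}_<$ maps $\gamma_3(U)$ into $\gamma_3(\mathcal M)=1$, so $\operatorname{lt}_<(w)=1$. Write $w=s^{-1}f$ with $s\in S$, $f\in A_g$. By (b), $g\in[G,G]\subseteq N$, so $s,f\in A_N$. Leading terms of elements of $A_N$ depend only on the restriction of the order to $\Lambda'$. Every group order $<$ on $\Lambda'$ is such a restriction: declare $a$ smaller than $b$ in $\Lambda$ if $m'a<m'b$. This is a group order because $\Lambda$ is torsion-free, and it extends $<$ because $a<b$ in $\Lambda'$ implies $m'a<m'b$. Hence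
\begin{equation}\label{eq:all}
\operatorname{lt}_<(f)=\operatorname{lt}_<(s)\qquad\text{for every group order $<$ on }\Lambda' .
\end{equation}

Let $\chi\in\widehat N$, and let $\tau=\theta_\chi$ be the corresponding automorphism of the $N$-graded algebra $A_N$. Then $\tau s=s$ and $\tau f=\chi(g)f$. Because $A_N$ is a quantum torus, Lemma~\ref{lem:lt}(c),(d) applies to $\tau$. Fix an order $<$ on $\Lambda'$ and let $<'$ be the order associated with $T_\tau$. Using \eqref{eq:all} first for $<'$ and then for $<$, we get
\[
\operatorname{lt}_<(s)=\operatorname{lt}_<(\tau s)=\tau(\operatorname{lt}_{<'}s)=\tau(\operatorname{lt}_{<'}f)=\operatorname{lt}_<(\tau f)=\chi(g)\operatorname{lt}_<(f)=\chi(g)\operatorname{lt}_<(s).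
\]
So $\chi(g)=1$ for all $\chi\in\widehat N$. As $N$ is abelian of order prime to $\ell$, we conclude $g=1$. This proves (e) and completes the proof of Proposition~\ref{prop:key}.

\begin{remark}
The hypothesis $\ell\nmid|G|$ enters only in the last line. It cannot be dropped: in Example~\ref{ex:S3} we have $\gamma_3(S_3)=\langle c\rangle\ne1$, and $\langle c\rangle$ has no nontrivial character in characteristic $3$.
\end{remark}

\section{Constructing the gradings}\label{sec:suff}

The field $k$ is again arbitrary. We build a grading for each group satisfying (i)--(iii) from three families of basic examples by taking products, subgroups and quotients. Subgroups are the delicate operation: for $H\le G$ the algebra $A_H$ is faithfully $H$-graded, but it must be a quantum torus, and Lemma~\ref{lem:mono} guarantees this when $H$ contains a subgroup $K$ for which the grading is $K$-monomial. We therefore keep track of $K$. Call a pair $(G,K)$, with $G$ finite and $K\trianglelefteq G$, \emph{realizable} if some quantum torus over $k$ has a faithful $K$-monomial $G$-grading.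

\begin{lemma}\label{lem:ops}
\begin{enumerate}
\item[(a)] If $(G_i,K_i)$ are finitely many realizable pairs, then $(\prod G_i,\prod K_i)$ is realizable.
\item[(b)] If $(G,K)$ is realizable and $K\le H\le G$, then $(H,K)$ is realizable.
\item[(c)] If $(G,K)$ is realizable, every quotient of $G$ faithfully grades a quantum torus.
\end{enumerate}
\end{lemma}

\begin{proof}
For (a) it suffices to treat two factors. The tensor product $A\otimes A'$ is the quantum torus on the variables $X_i\otimes1$ and $1\otimes X'_j$, where variables from different factors commute. The subspaces $A_g\otimes A'_{g'}\ne0$ form a grading by $G\times G'$, and if $X^a\in A_{gK}$ and $X'^{\,b}\in A'_{g'K'}$, then $X^a\otimes X'^{\,b}$ has all its components in degrees from $gK\times g'K'$. Part (b) is Lemma~\ref{lem:mono}, and (c) is coarsening.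
\end{proof}

For $m\ge1$ let $\mathrm{Heis}_m=\langle a,z\rangle\rtimes\langle b\rangle$, where $\langle a,z\rangle\cong(\mathbb Z/m)^2$, $\langle b\rangle\cong\mathbb Z/m$, $bab^{-1}=az$ and $bzb^{-1}=z$. Then $z=[b,a]$ is central, and $\mathrm{Heis}_2=D_8$. Parts (b) and (c) of the next lemma generalize Examples~\ref{ex:D8} and~\ref{ex:S3}; in both, the bases $(x_i)$ and $(y_j)$ are related by a finite Fourier transform.

\begin{lemma}\label{lem:blocks}
The following pairs are realizable:
\begin{enumerate}
\item[(a)] $(\mathbb Z/m,1)$ for $m\ge1$;
\item[(b)] $(\mathrm{Heis}_m,\langle z\rangle)$ for $m$ prime to $p$;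
\item[(c)] $(W\rtimes B,W)$, where $p>0$, $B$ is a finite abelian group of order prime to $p$, $r\ge1$, and $W=(\mathbb Z/p^r)[B]$ has basis $(e_b)_{b\in B}$ with action $b\cdot e_{b'}=e_{bb'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Grade $k[x^{\pm1}]$ by letting $\deg x$ be a generator.

(b) We apply Lemma~\ref{lem:constr} with $N=\langle a,z\rangle$, $B=\langle b\rangle$, $K=\langle z\rangle$. Let $\zeta\in k$ be a primitive $m$-th root of unity, let $V$ have basis $(x_i)_{i\in\mathbb Z/m}$, and put $y_j=\sum_i\zeta^{ij}x_i$ for $j\in\mathbb Z/m$. Since $\sum_j\zeta^{j\nu}$ is $m$ for $\nu=0$ and $0$ for $\nu\ne0$ in $\mathbb Z/m$, we have $x_i=\frac1m\sum_j\zeta^{-ij}y_j$, so $(y_j)$ is a basis. Let $\deg y_j=az^j$. These degrees generate $N$ and lie in the coset $aK$. The map $\varphi(x_i)=\zeta^ix_i$ satisfies $\varphi^m=1$, so $b\mapsto\varphi$ defines a homomorphism $B\to GL(V)$. Moreover $\varphi(y_j)=y_{j+1}$ has degree $az^{j+1}=b(az^j)b^{-1}$, and iterating gives hypothesis (b) of Lemma~\ref{lem:constr}. For hypothesis (a), let $\chi\in\widehat N$ and write $\chi(z)=\zeta^\nu$. Then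
\[
\theta_\chi(x_i)=\frac1m\sum_j\zeta^{-ij}\chi(a)\zeta^{\nu j}y_j=\chi(a)\,x_{i-\nu}.
\]
So $\theta_\chi$ multiplies $d=\prod_ix_i$ by $\chi(a)^m=1$. As $|N|=m^2$ is prime to $p$, the element $d$ has degree $1$.

(c) We apply Lemma~\ref{lem:constr} with $N=K=W$, written additively. Let $V$ have basis $(x_\chi)_{\chi\in\widehat B}$ and put $y_b=\sum_\chi\chi(b)x_\chi$ for $b\in B$. For $\chi\in\widehat B$,
\[
\sum_b\chi(b)^{-1}y_b=\sum_\psi\Bigl(\sum_b(\chi^{-1}\psi)(b)\Bigr)x_\psi=|B|\,x_\chi ,
\]
so the $|B|=|\widehat B|$ elements $y_b$ span $V$ and form a basis. Let $\deg y_b=e_b$ and $\varphi_b(x_\chi)=\chi(b)x_\chi$. Then $\varphi_b(y_{b'})=y_{bb'}$ has degree $b\cdot e_{b'}$, which is hypothesis (b). Characters of $W$ are not available for hypothesis (a), and the Frobenius map replaces them: $x_\chi^{p^r}$ is a linear combination of the elements $y_b^{p^r}$, which have degree $p^re_b=0$. So $d=\prod_\chi x_\chi^{p^r}$ has degree $0$.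
\end{proof}

Next we cover an arbitrary group of class at most $2$ by a subgroup of a product of Heisenberg groups, with one factor for each pair of generators to record their commutator. Cyclic factors are added to record the exponents of the generators.

\begin{lemma}\label{lem:class2}
Let $Q$ be a finite group of order prime to $p$ with $\gamma_3(Q)=1$. There are a realizable pair $(H,K)$ and a surjective homomorphism $\rho:H\to Q$ with $\rho(K)\subseteq[Q,Q]$.
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_n$ $(n\ge1)$ generate $Q$, and let $m$ be the exponent of $Q$, which is prime to $p$. Consider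
\[
\Gamma=\prod_{i<j}\mathrm{Heis}_m^{(ij)}\times\prod_{i=1}^n\mathbb Z/m,\qquad K=\prod_{i<j}\langle z_{ij}\rangle ,
\]
where $z_{ij}$ is the element $z$ of the factor $(ij)$. The pair $(\Gamma,K)$ is realizable by Lemmas~\ref{lem:blocks} and~\ref{lem:ops}(a). Let $h_i\in\Gamma$ have component $b$ in the factors $(ij)$ with $j>i$, component $a$ in the factors $(ji)$ with $j<i$, a generator in the $i$-th cyclic factor, and trivial components elsewhere. Then $h_i^m=1$. For $i<j$, the only factor in which $h_i$ and $h_j$ are both nontrivial is $(ij)$, so $[h_i,h_j]=z_{ij}$. Hence $H=\langle h_1,\dots,h_n\rangle$ contains $K$, and $(H,K)$ is realizable by Lemma~\ref{lem:ops}(b).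

For $\alpha=(\alpha_i)$ and $\gamma=(\gamma_{ij})_{i<j}$ with entries in $\mathbb Z/m$ put $h(\alpha,\gamma)=h_1^{\alpha_1}\cdots h_n^{\alpha_n}\prod_{i<j}z_{ij}^{\gamma_{ij}}$. To multiply two such elements, move $h_i^{\alpha_i'}$ to the left past $h_j^{\alpha_j}$ for each $j>i$. The commutator is central and bimultiplicative, so $h_j^{\alpha_j}h_i^{\alpha_i'}=z_{ij}^{-\alpha_j\alpha_i'}h_i^{\alpha_i'}h_j^{\alpha_j}$, and
\begin{equation}\label{eq:rule}
h(\alpha,\gamma)\,h(\alpha',\gamma')=h\bigl(\alpha+\alpha',\ (\gamma_{ij}+\gamma'_{ij}-\alpha_j\alpha_i')_{i<j}\bigr).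
\end{equation}
So these elements form a finite set closed under products and containing the $h_i$; this set is $H$. The expression is unique: the cyclic components determine $\alpha$, and then $\prod z_{ij}^{\gamma_{ij}}$ determines $\gamma$, since the $z_{ij}$ have order $m$ and lie in different factors. Define $\rho(h(\alpha,\gamma))=g_1^{\alpha_1}\cdots g_n^{\alpha_n}\prod_{i<j}[g_i,g_j]^{\gamma_{ij}}$, which makes sense because $Q$ has exponent $m$. The derivation of \eqref{eq:rule} used only that commutators are central, so the same rule holds for these products in $Q$, and $\rho$ is a homomorphism. It is onto since $\rho(h_i)=g_i$, and $\rho(z_{ij})=[g_i,g_j]$.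
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}, sufficiency]
Let $G$ satisfy (i)--(iii). By Lemma~\ref{lem:grading} we need a faithful $G$-grading of a quantum torus. If $P=1$, apply Lemma~\ref{lem:class2} to $Q=G$ and use Lemma~\ref{lem:ops}(c).

Let $P\ne1$, so $p>0$. By the Schur--Zassenhaus theorem, a normal subgroup whose order is prime to its index has a complement, so $G=P\rtimes Q$ with $Q\cong G/P$ of order prime to $p$ and, by (ii), of class at most $2$. Let $H,K,\rho$ be as in Lemma~\ref{lem:class2}. By (iii), the conjugation action of $Q$ on $P$ factors through the abelian group $B=Q/[Q,Q]$; this is what allows us to use the groups $W\rtimes B$. Choose $r\ge1$ such that the exponent of $P$ divides $p^r$, and let $W=(\mathbb Z/p^r)[B]$. By (i), $P$ is a finite $W$-module, so there is a surjection $\phi:W^t\to P$ of $B$-modules with $t\ge1$. Let $\bar\rho:H\to B$ be the composite of $\rho$ with $Q\to B$; then $\bar\rho(K)=1$.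

The pair $\bigl((W\rtimes B)^t\times H,\ W^t\times K\bigr)$ is realizable by Lemmas~\ref{lem:blocks}(c) and~\ref{lem:ops}(a). Let $\widetilde G$ be the subgroup of elements
\[
\bigl((w_1,b),\dots,(w_t,b),h\bigr)\quad\text{with } b=\bar\rho(h),
\]
and denote such an element by $(w,h)$ with $w=(w_1,\dots,w_t)\in W^t$. The product is $(w,h)(w',h')=(w+\bar\rho(h)w',hh')$. Since $\bar\rho(K)=1$, the group $\widetilde G$ contains $W^t\times K$, so $(\widetilde G,W^t\times K)$ is realizable by Lemma~\ref{lem:ops}(b). The map $\widetilde G\to G$, $(w,h)\mapsto\phi(w)\rho(h)$, is onto because $G=PQ$. It is a homomorphism because $\phi(\bar\rho(h)w')=\rho(h)\phi(w')\rho(h)^{-1}$, which gives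
\[
\phi\bigl(w+\bar\rho(h)w'\bigr)\rho(hh')=\phi(w)\,\rho(h)\phi(w')\rho(h)^{-1}\,\rho(h)\rho(h')=\phi(w)\rho(h)\cdot\phi(w')\rho(h').
\]
By Lemma~\ref{lem:ops}(c), $G$ faithfully grades a quantum torus.
\end{proof}

\section{Hopf algebras of dimension at most six}\label{sec:six}

\begin{proof}[Proof of Corollary~\ref{cor:S3}]
We apply Theorem~\ref{thm:class} to $G=S_3$. If $p\ne2,3$, then $P=1$ and (ii) fails, since $\gamma_3(S_3)=A_3$. If $p=2$, the Sylow $2$-subgroups are not normal and (i) fails. If $p=3$, then $P=A_3$ is normal and abelian, $S_3/A_3$ has order $2$, and $[S_3,S_3]=A_3$ centralizes $P$; an explicit grading is given in Example~\ref{ex:S3}.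

Now let $p=0$. The only Hopf algebra of dimension $1$ is $k$, the group algebra of the trivial group. A Hopf algebra of prime dimension is a group algebra \cite{Zhu}. A Hopf algebra of dimension $4$ is a group algebra or Sweedler's algebra $H_4$, and one of dimension $6$ is $k[\mathbb Z/6]$, $kS_3$ or $k^{S_3}$ \cite{Masuoka,Stefan}. Group algebras act inner faithfully by Example~\ref{ex:kG}, so only $H_4$ remains.

The algebra $H_4$ has generators $g,\xi$ with $g^2=1$, $\xi^2=0$, $g\xi=-\xi g$, basis $1,g,\xi,g\xi$, and $\Delta g=g\otimes g$, $\Delta\xi=\xi\otimes1+g\otimes\xi$, $\varepsilon(g)=1$, $\varepsilon(\xi)=0$. Let $g$ act on $A=k[u^{\pm1}]$ as the automorphism $u\mapsto-u$, and let $\xi(f)=(f-g(f))/2u$. Thus $\xi(u^m)=u^{m-1}$ for $m$ odd and $\xi(u^m)=0$ for $m$ even. The image of $\xi$ is spanned by even powers of $u$, which are fixed by $g$ and killed by $\xi$. So, as operators, $\xi^2=0$, $g\xi=\xi$ and $\xi g=-\xi$, and $A$ is an $H_4$-module. Further $\xi(1)=0$ and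
\[
\xi(f)f'+g(f)\xi(f')=\frac{(f-g(f))f'+g(f)(f'-g(f'))}{2u}=\frac{ff'-g(ff')}{2u}=\xi(ff').
\]
The conditions for an action hold for the generators $g,\xi$, hence for all of $H_4$, because $\Delta$ and $\varepsilon$ are algebra homomorphisms.

Suppose $h=\lambda_1+\lambda_2g+\lambda_3\xi+\lambda_4g\xi$ annihilates $A$. Then $h(1)=\lambda_1+\lambda_2=0$ and $h(u)=(\lambda_1-\lambda_2)u+(\lambda_3+\lambda_4)=0$, so $\lambda_1=\lambda_2=0$ and $\lambda_4=-\lambda_3$. Hence the annihilator of $A$ is the line $J=k(\xi-g\xi)$, and a nonzero Hopf ideal annihilating $A$ would equal $J$. Since $\Delta(g\xi)=g\xi\otimes g+1\otimes g\xi$, the image of $\Delta(\xi-g\xi)$ in $(H_4/J)\otimes(H_4/J)$ is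
\[
\xi\otimes(1-g)+(g-1)\otimes\xi ,
\]
which is nonzero because the classes of $1,g,\xi$ form a basis of $H_4/J$. So $\Delta J\not\subseteq J\otimes H_4+H_4\otimes J$, and $J$ is not a Hopf ideal. The action is inner faithful, although it is not faithful.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Masuoka}
Masuoka, Israel J. Math. \textbf{92} (1995).

\bibitem{Notes}
``$k=\bar{k}$, $H$ Hopf algebra / $k$, $A$ assoc.\ unital / $k$'',
\texttt{https://www.mun.ca/\allowbreak aac/\allowbreak media/\allowbreak production/\allowbreak memorial/\allowbreak academic/\allowbreak faculty-of-science/\allowbreak mathematics-and-statistics/\allowbreak atlantic-algebra-centre/\allowbreak media-library/\allowbreak EtingofNotes2.pdf}.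

\bibitem{Stefan}
\c{S}tefan, J. Algebra \textbf{211} (1999).

\bibitem{Zhu}
Zhu, 1994.

\end{thebibliography}
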